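
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Injectivity classes closed under equalizers\\ and Weak Vop\v{e}nka's Principle}


\begin{abstract}
In a locally presentable category every orthogonality class is an injectivity class closed under equalizers. We show that the converse, for arbitrary classes of morphisms, is equivalent to Weak Vop\v{e}nka's Principle. If the principle holds, every injectivity class closed under equalizers is even reflective. If it fails, there is a counterexample in a presheaf category $\mathbf{Set}^T$ with $T$ finite: an orthogonality class from which the initial object has been removed.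
\end{abstract}

\section{The question and the answer}

Let $\mathcal K$ be a locally presentable category and $h\colon A\to B$ a morphism of $\mathcal K$. An object $K$ is \emph{injective} with respect to $h$ if every $f\colon A\to K$ has the form $f=g h$ for some $g\colon B\to K$, and \emph{orthogonal} to $h$, written $K\perp h$, if there is always exactly one such $g$. For a class $\mathcal H$ of morphisms, not necessarily a set, let $\operatorname{Inj}\mathcal H$ and $\mathcal H^\perp$ be the full subcategories of all objects injective with respect to, respectively orthogonal to, every member of $\mathcal H$. Subcategories of the first form are called \emph{injectivity classes}, those of the second form \emph{orthogonality classes}. A full subcategory $\mathcal A$ is \emph{closed under equalizers} if the equalizer, formed in $\mathcal K$, of any two morphisms $u,v\colon A\to B$ with $A,B\in\mathcal A$ lies in $\mathcal A$.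

Injectivity says that certain extension problems are solvable, and orthogonality says that they are uniquely solvable. Uniqueness is itself an injectivity condition: two morphisms $D\to K$ with the same composite with $h\colon C\to D$ form a morphism $D\sqcup_C D\to K$, and they are equal iff this morphism factors through the codiagonal. Hence
\begin{equation}\label{eq:codiag}
K\perp (h\colon C\to D)\iff K \text{ is injective with respect to } h \text{ and to } D\sqcup_C D\to D,
\end{equation}
and every orthogonality class is an injectivity class. Injectivity classes are closed under products, since extensions can be chosen in each component. Orthogonality classes are closed under all small limits: the unique extensions in the components are compatible with the diagram, and so define the unique extension into the limit. The visible difference is closure under equalizers. It can really fail: in $\mathbf{Set}$ the nonempty sets form the class $\operatorname{Inj}\{\emptyset\to 1\}$, and the equalizer of the two maps $1\to 2$ is empty. Is this the only difference? The following question is posed in \cite{Problem}.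

\begin{quote}
\emph{Is every injectivity class of a locally presentable category which is closed under equalizers an orthogonality class?}
\end{quote}

When $\mathcal H$ is a set the answer is yes, without any set-theoretic hypothesis.

\begin{proposition}\label{prop:set}
Let $\mathcal A$ be an injectivity class closed under equalizers in a locally presentable category. If $\mathcal A$ is weakly reflective, in particular if $\mathcal A=\operatorname{Inj}\mathcal H$ for a \emph{set} $\mathcal H$, then $\mathcal A$ is reflective and is an orthogonality class.
\end{proposition}

For proper classes of morphisms the answer depends on set theory. We work in G\"odel--Bernays class theory with global choice (GBC), the usual setting for statements about arbitrary classes of morphisms. Let $\mathbf{Gra}$ be the category of graphs, that is, of sets with a binary relation, and relation-preserving maps. \emph{Weak Vop\v{e}nka's Principle} (WVP) says that $\mathrm{Ord}^{op}$ has no full embedding into $\mathbf{Gra}$. So WVP fails iff there are graphs $S_i$ $(i\in\mathrm{Ord})$ with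
\begin{equation}\label{eq:star}
|\hom(S_j,S_i)|=1\ \text{ if } i\le j,\qquad \hom(S_j,S_i)=\emptyset\ \text{ if } i>j .
\end{equation}

Let $T$ be the free category on the graph with objects $P,B,V,L,R$ and arrows
\[
a,s\colon B\to P,\qquad p\colon V\to B,\qquad l_0,l_1\colon L\to B,\qquad r_0,r_1\colon R\to V .
\]
It is finite, because the graph is finite and has no directed cycle. Put $\mathcal K_0=\mathbf{Set}^T$, a presheaf category and hence locally finitely presentable.

\begin{theorem}[GBC]\label{thm:main}
The following are equivalent.
\begin{enumerate}
\item[\rm(1)] WVP.
\item[\rm(2)] In every locally presentable category, every injectivity class closed under equalizers is an orthogonality class.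
\item[\rm(3)] In $\mathcal K_0$, every injectivity class closed under equalizers is an orthogonality class.
\item[\rm(4)] In every locally presentable category, every injectivity class closed under equalizers is reflective.
\item[\rm(5)] In every locally presentable category, every orthogonality class is reflective.
\item[\rm(6)] In $\mathcal K_0$, every orthogonality class is reflective.
\end{enumerate}
If WVP fails, there is a counterexample to {\rm(3)} of the form $\mathcal H^\perp\cap\operatorname{Inj}\{0\to Y\}$ for a single morphism $0\to Y$.
\end{theorem}

Let VP denote Vop\v{e}nka's Principle, recalled in Section~\ref{sec:bg}.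

\begin{corollary}\label{cor:main}
{\rm(a)} VP implies a positive answer to the question. {\rm(b)} If there are no measurable cardinals, for instance if $V=L$, the answer is negative.

Consequently, if ZFC is consistent, the usual axioms do not prove a positive answer; and if VP is consistent, for instance if an almost huge cardinal is consistent, they do not prove a negative one.
\end{corollary}

The positive part (Section~\ref{sec:pos}) looks for reflections. Over a given object $Z$ we consider the objects of $\mathcal A$ under $Z$ that have no proper subobject in $\mathcal A$ under $Z$. Closure under equalizers makes them a preordered class in which every set has a lower bound. If this class has a least element, that element is the reflection; if not, one can descend through all ordinals and so embed $\mathrm{Ord}^{op}$.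

The negative part (Sections~\ref{sec:punct}--\ref{sec:side}) removes the initial object from an orthogonality class. The remaining class is closed under equalizers if each of its objects has a canonical point preserved by all morphisms. It is not an orthogonality class if no object $D\ne0$ has exactly one morphism to each of its members, so the canonical point must not be detectable by a single test object $D$. The failure of WVP reconciles the two demands: it lets us compute the canonical point by a transfinite process which stops in every object, but at no bounded stage.

\section{Background}\label{sec:bg}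

\paragraph{Locally presentable categories.} Such a category is complete, cocomplete and wellpowered. If $\mathcal K$ is locally presentable and $Z\in\mathcal K$, the category $Z\downarrow\mathcal K$ of pairs $(X,x\colon Z\to X)$ is locally presentable \cite[1.57]{AR}. Its limits are formed in $\mathcal K$, with the induced morphism from $Z$. Every accessible category, in particular every locally presentable one, has a full embedding into $\mathbf{Gra}$ \cite[Theorem 2.65]{AR}.

\paragraph{Reflections.} A full subcategory $\mathcal A$ is \emph{reflective} if every $Z\in\mathcal K$ has a \emph{reflection}, a morphism $r_Z\colon Z\to\bar Z$ with $\bar Z\in\mathcal A$ through which every morphism from $Z$ to an object of $\mathcal A$ factors uniquely. It is \emph{weakly reflective} if there are always such morphisms with ``uniquely'' dropped. If $\mathcal H$ is a set, $\operatorname{Inj}\mathcal H$ is weakly reflective by the small object argument \cite[Section 4.A]{AR}.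

\paragraph{Chains.} A \emph{chain} in a category consists of objects $M_i$ $(i\in\mathrm{Ord})$ with exactly one morphism $M_j\to M_i$ for $i\le j$ and none for $i>j$. Then $i\mapsto M_i$ is a full embedding of $\mathrm{Ord}^{op}$. Indeed, functoriality is automatic because all hom-sets have at most one element, and the $M_i$ are pairwise distinct, because for $j<i$ there is no morphism $M_j\to M_i$. By \cite[Theorem 2.65]{AR}, \emph{WVP fails as soon as a chain exists in some locally presentable category.}

\paragraph{Vop\v{e}nka's Principle.} We use VP in this form: any proper class of structures of one finite first-order language has two distinct members with an elementary embedding between them. It is equivalent to the nonexistence of a full embedding of $\mathrm{Ord}$ into $\mathbf{Gra}$ \cite[Ch.~6]{AR}.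

\section{Minimal objects and the positive part}\label{sec:pos}

To show that a subcategory is an orthogonality class we need morphisms to be orthogonal to. The natural candidates are reflections.

\begin{lemma}\label{lem:refl}
Let $\mathcal A$ be a reflective full subcategory closed under isomorphisms, with reflections $r_Z\colon Z\to\bar Z$. Then $\mathcal A=\{r_Z: Z\in\mathcal K\}^\perp$.
\end{lemma}

\begin{proof}
Objects of $\mathcal A$ are orthogonal to every $r_Z$ by definition. Conversely let $X\perp r_X$, and take $g\colon\bar X\to X$ with $g r_X=\mathrm{id}$. Then $r_X g r_X=r_X=\mathrm{id}\circ r_X$, and $\bar X\in\mathcal A$, so $r_Xg=\mathrm{id}$ by uniqueness. Thus $X\cong\bar X\in\mathcal A$.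
\end{proof}

In the rest of this section, $\mathcal A$ is an injectivity class closed under equalizers, or an orthogonality class, in a locally presentable category $\mathcal K$. In either case $\mathcal A$ is closed under isomorphisms, products and equalizers, hence under small limits. Fix $Z\in\mathcal K$ and let $\mathcal C=Z\downarrow\mathcal A$ be the full subcategory of $Z\downarrow\mathcal K$ on the pairs $(X,x)$ with $X\in\mathcal A$. It is closed under small limits; in particular it contains the terminal object of $Z\downarrow\mathcal K$. A reflection of $Z$ in $\mathcal A$ is the same as an initial object of $\mathcal C$.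

Call $M\in\mathcal C$ \emph{minimal} if every morphism $M'\to M$ of $\mathcal C$ that is monic in $\mathcal K$ is an isomorphism. For $\mathcal A=\mathcal K=\mathbf{Set}$ the minimal objects are the surjections $Z\to M$, so in general one may think of minimal objects as those ``generated by $Z$''. In $\mathbf{Set}$ there is only a set of them up to isomorphism. In general there may be a proper class of them, and this is where WVP enters.

\begin{lemma}\label{lem:min}
\begin{enumerate}
\item[\rm(a)] Every $X\in\mathcal C$ receives a morphism from a minimal object.
\item[\rm(b)] A minimal object has at most one morphism to any $Y\in\mathcal C$.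
\item[\rm(c)] For every set of minimal objects there is a minimal object having a morphism to each of them.
\item[\rm(d)] If a minimal object $M$ has a morphism to every minimal object, then $M$ is initial in $\mathcal C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\mathcal K$ is wellpowered, $X=(X,x)$ has, up to isomorphism, only a set of subobjects that lie in $\mathcal C$, i.e.\ that lie in $\mathcal A$ and through which $x$ factors. Let $m\colon M\to X$ be their intersection. It is a limit, so $M\in\mathcal C$. Let $k\colon M'\to M$ be a morphism of $\mathcal C$ monic in $\mathcal K$. Then $mk$ is one of the subobjects that were intersected, so $m=mkt$ for some $t\colon M\to M'$. As $m$ is monic, $kt=\mathrm{id}$; so $k$ is a split epimorphism and monic, hence an isomorphism.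

(b) The equalizer of two morphisms $M\to Y$ of $\mathcal C$ is a subobject of $M$ in $\mathcal C$. By minimality it is all of $M$.

(c) Apply (a) to the product, taken in $\mathcal C$, of the given objects.

(d) Let $Y\in\mathcal C$. By (a) there are a minimal $N$ and a morphism $N\to Y$, hence a morphism $M\to N\to Y$. It is unique by (b).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:set}]
Let $W\in\mathcal C$ be a weak reflection of $Z$, so that $W$ has a morphism to every object of $\mathcal C$. By Lemma~\ref{lem:min}(a) there is a morphism $M\to W$ with $M$ minimal. Then $M$ has a morphism to every minimal object, so it is initial by Lemma~\ref{lem:min}(d). Thus $\mathcal A$ is reflective, and Lemma~\ref{lem:refl} applies. If $\mathcal H$ is a set, $\operatorname{Inj}\mathcal H$ is weakly reflective, as recalled in Section~\ref{sec:bg}.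
\end{proof}

Without weak reflections, nothing but WVP stops a descent through the minimal objects.

\begin{theorem}\label{thm:pos}
Assume WVP. In a locally presentable category, every injectivity class closed under equalizers and every orthogonality class is reflective.
\end{theorem}

\begin{proof}
For minimal objects write $M\le N$ if $\hom_{\mathcal C}(M,N)\ne\emptyset$; this is a preorder. Suppose $Z$ has no reflection. By Lemma~\ref{lem:min}(d), for every minimal $M$ there is a minimal $N$ with $M\not\le N$. Using global choice, define minimal objects $M_i$ and $N_i$ $(i\in\mathrm{Ord})$ by recursion. Given $M_j,N_j$ for all $j<i$, let $M_i$ be a minimal object with $M_i\le M_j$ and $M_i\le N_j$ for all $j<i$, which exists by Lemma~\ref{lem:min}(c). Then choose a minimal $N_i$ with $M_i\not\le N_i$.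

Let $j<i$. Then $M_i\le M_j$. If also $M_j\le M_i$, then $M_j\le M_i\le N_j$, contrary to the choice of $N_j$. By Lemma~\ref{lem:min}(b), all hom-sets between the $M_i$ have at most one element. So the $M_i$ form a chain in the locally presentable category $Z\downarrow\mathcal K$, and WVP fails.
\end{proof}

This gives (1)$\Rightarrow$(4) and (1)$\Rightarrow$(5) of Theorem~\ref{thm:main}. Lemma~\ref{lem:refl} gives (4)$\Rightarrow$(2), hence (1)$\Rightarrow$(2).

\section{Puncturing an orthogonality class}\label{sec:punct}

For the converse we need an injectivity class which is closed under equalizers but is not an orthogonality class. The injectivity condition in the example of the nonempty sets in the introduction was nonemptiness. We impose it on an orthogonality class whose nonempty members have a canonical point.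

Let $T_0$ be a small category with an object $P$ to which every object of $T_0$ has a morphism. In $\mathbf{Set}^{T_0}$, an object $X$ is the initial object $0$ iff $P(X)=\emptyset$. In particular there is no morphism $C\to 0$ with $C\neq 0$. Let $1_P=T_0(P,-)$. By Yoneda, a morphism $1_P\to X$ is an element of $P(X)$.

\begin{lemma}\label{lem:punct}
Let $\mathcal O$ be an orthogonality class in $\mathbf{Set}^{T_0}$ and $\mathcal A=\{X\in\mathcal O: P(X)\neq\emptyset\}$.
\begin{enumerate}
\item[\rm(i)] $\mathcal A=\mathcal O\cap\operatorname{Inj}\{0\to 1_P\}$ is an injectivity class.
\item[\rm(ii)] If every $X\in\mathcal A$ has an element $c_X\in P(X)$ such that $u(c_X)=c_Y$ for all $u\colon X\to Y$ in $\mathcal A$, then $\mathcal A$ is closed under equalizers.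
\item[\rm(iii)] If for every $D\ne 0$ there is $X\in\mathcal A$ with $|\hom(D,X)|\ne1$, then $\mathcal A$ is not an orthogonality class.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An object $X$ is injective with respect to $0\to 1_P$ iff $P(X)\ne\emptyset$, and $\mathcal O$ is an injectivity class by \eqref{eq:codiag}.

(ii) Let $E$ be the equalizer of $u,v\colon X\to Y$ in $\mathcal A$. It lies in $\mathcal O$, as orthogonality classes are closed under limits. Limits are pointwise and $u(c_X)=c_Y=v(c_X)$, so $c_X\in P(E)$ and $E\in\mathcal A$.

(iii) Suppose $\mathcal A=\mathcal G^\perp$. We claim that $0\perp h$ for every $h\colon C\to D$ in $\mathcal G$. If $C\ne 0$, there is no morphism $C\to0$, and nothing has to be checked. If $C=0$, then $X\perp h$ means that $|\hom(D,X)|=1$. This holds for all $X\in\mathcal A$, so $D=0$ by hypothesis, $h$ is an isomorphism, and $0\perp h$. Hence $0\in\mathcal G^\perp=\mathcal A$, which contradicts $P(0)=\emptyset$.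
\end{proof}

\begin{example}[Pointed sets]\label{ex:pointed}
The following small case shows how to obtain canonical points. Let $T_0$ consist of two parallel arrows $a,s\colon B\rightrightarrows P$. Let $F$ have $B=\{b\}$ and $P=\{*,t\}$, with $a(b)=*$ and $s(b)=t$, and let $\eta\colon 1_P\to F$ pick $*$. A morphism $F\to X$ is an element of $B(X)$, and so $X\perp\eta$ iff $a\colon B(X)\to P(X)$ is bijective. Such an $X$ is a set $P(X)$ with a self-map $\sigma=s a^{-1}$. Let $q$ be the quotient of $F\sqcup F$ that identifies the two elements $t$. Then $X\perp q$ iff $s(b)=s(b')$ for all $b,b'\in B(X)$. So $\mathcal O=\{\eta,q\}^\perp$ consists of $0$ and of the nonempty sets with a constant self-map, i.e.\ the pointed sets. The constant value of $\sigma$ is a canonical point, and by Lemma~\ref{lem:punct}(ii) the class $\mathcal A$ of pointed sets is closed under equalizers.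

But $\mathcal A$ is an orthogonality class. Let $D$ have one element in $B$ and one in $P$. A morphism $D\to X$ with $X\in\mathcal A$ is a fixed point of $\sigma$, so there is exactly one, and $\mathcal A=\mathcal O\cap\{0\to D\}^\perp$.
\end{example}

In the example a single step $x\mapsto\sigma(x)$ computes the canonical point, and the test object $D$ records this step. By Proposition~\ref{prop:set}, no construction with a set of morphisms can do better. So we replace the single step by a transfinite sequence of elements $b_\gamma(x)\in B(X)$, $\gamma\in\mathrm{Ord}$, and ask for $s(b_\gamma(x))=s(b_\gamma(y))$ only when the sequences of $x$ and of $y$ have both visibly become constant by stage $\gamma$. (What ``visibly'' means will be recorded by a loop in $L$.) Every $x$ reaches such a stage, because $B(X)$ is a set; but if the stages are unbounded as $X$ varies, there is hope that no single $D$ will see them all.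

\section{Ladders}

From now on we assume that WVP fails and fix graphs $S_i$ as in \eqref{eq:star}. We work in $\mathcal K_0=\mathbf{Set}^T$. Every object of $T$ has a morphism to $P$, so Lemma~\ref{lem:punct} applies. No non-identity arrow starts at $P$, so $1_P$ has $P=\{*\}$ and the other sorts empty.

\paragraph{Fibers.} Let $T'\subset T$ be the full subcategory on $B,V,L,R$, and $\mathcal E=\mathbf{Set}^{T'}$. An object of $\mathcal K_0$ is an object of $\mathcal E$, its \emph{$\mathcal E$-part}, together with a set $P$ and two maps $a,s\colon B\to P$. The \emph{ends} of an element of $L$ are its images under $l_0,l_1$, and those of an element of $R$ its images under $r_0,r_1$. A \emph{loop} at $b\in B$ is an element of $L$ with both ends $b$. For $W\in\mathcal E$ and a subset $C\subset B(W)$, the \emph{full subobject on $C$} has $B=C$, $V=p^{-1}(C)$, and those elements of $L$ and $R$ both of whose ends lie in $C$ and $p^{-1}(C)$, respectively. A morphism to $W$ whose $B$-component has values in $C$ factors through this subobject.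

For $X\in\mathcal K_0$ and $x\in P(X)$, the \emph{fiber} $X_x\in\mathcal E$ is the full subobject of the $\mathcal E$-part on $a^{-1}(x)$. A morphism $u\colon X\to Y$ restricts to $X_x\to Y_{u(x)}$.

The analogue of $F$ in Example~\ref{ex:pointed} is the following. For $W\in\mathcal E$ let $F(W)$ have $\mathcal E$-part $W$ and $P=\{*\}\sqcup B(W)$, with $a$ constantly $*$ and $s$ the inclusion. A morphism $F(W)\to X$ is the same as a pair $(x,\,g\colon W\to X_x)$ with $x\in P(X)$. Here $x$ is the image of $*$, compatibility with $a$ says that $g$ lands in the fiber over $x$, and compatibility with $s$ forces $b\mapsto s(g(b))$ on $B(W)\subset P(F(W))$. Let $\eta_W\colon 1_P\to F(W)$ pick $*$. Then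
\begin{equation}\label{eq:eta}
X\perp\eta_W\iff\text{for each }x\in P(X)\text{ there is exactly one morphism }W\to X_x.
\end{equation}

\paragraph{The ladders.} We shall read off $b_\gamma(x)$ from a morphism $E_\gamma\to X_x$, which is unique if $X\perp\eta_{E_\gamma}$. For this we need objects $E_\gamma$ of unbounded length, and for every $i$ a possible fiber $E_i^+$ which receives exactly one morphism from each $E_\gamma$, but in which the resulting sequence stops precisely at stage $i$. For an ordinal $\gamma$, let the \emph{ladder} $E_\gamma\in\mathcal E$ have
\begin{itemize}
\item $B=\gamma+1=\{\alpha:\alpha\le\gamma\}$, and $L=\{(\alpha,\beta):\alpha<\beta\le\gamma\}$ with the two projections;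
\item $V=\{(\alpha,v):\alpha\le\gamma,\ v\text{ a vertex of }S_\alpha\}$ with $p(\alpha,v)=\alpha$, and $R$ the disjoint union of the edge sets of the $S_\alpha$, $\alpha\le\gamma$.
\end{itemize}
The \emph{closed ladder} $E_i^+$ is $E_i$ with one additional element $(i,i)$ of $L$, a loop at $i$. For $\gamma\le\delta$ we have $E_\gamma\subset E_\delta$; also $E_i\subset E_i^+$.

The order relation $L$ and the labels $S_\alpha$ pull in opposite directions. A map to $E_i^+$ that respects $L$ cannot fall behind before it reaches the loop, and a map that respects the labels cannot run ahead. Without labels, uniqueness would fail at once: the one-element ladder $E_0$ would have two maps to $E_1^+$.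

\begin{lemma}\label{lem:ladder}
For all ordinals $\gamma,i$ there is exactly one morphism $E_\gamma\to E_i^+$; on $B$ it is $\alpha\mapsto\min(\alpha,i)$. For $i<j$ there is no morphism $E_i^+\to E_j^+$.
\end{lemma}

\begin{proof}
A morphism $E_\gamma\to E_i^+$ consists of a map $f\colon\gamma+1\to i+1$ with $(f(\alpha),f(\beta))\in L(E_i^+)$ whenever $\alpha<\beta\le\gamma$, and of graph homomorphisms $S_\alpha\to S_{f(\alpha)}$ for $\alpha\le\gamma$. By \eqref{eq:star} these homomorphisms exist iff $f(\alpha)\le\alpha$ for all $\alpha$, and then they are unique. So only $f$ has to be determined.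

We show $f(\alpha)=\min(\alpha,i)$ by induction on $\alpha$. Let $\alpha\le i$. For $\alpha'<\alpha$ we have $f(\alpha')=\alpha'<i$, and $(\alpha',f(\alpha))\in L(E_i^+)$ is not the loop at $i$, so $\alpha'<f(\alpha)$. Hence $f(\alpha)\ge\alpha$, and $f(\alpha)=\alpha$. Let $\alpha>i$. Then $f(i)=i$, and the only element of $L(E_i^+)$ with first end $i$ is the loop, so $(i,f(\alpha))\in L(E_i^+)$ forces $f(\alpha)=i$.

Conversely, $f=\min(-,i)$ satisfies $f(\alpha)\le\alpha$. Let $\alpha<\beta$. If $\alpha<i$, then $f(\alpha)=\alpha<\min(\beta,i)=f(\beta)$. If $\alpha\ge i$, then $(f(\alpha),f(\beta))$ is the loop $(i,i)$.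

Finally, for $i<j$ a morphism $E_i^+\to E_j^+$ restricts to the unique morphism $E_i\to E_j^+$, which sends $i$ to $i$. So the loop at $i$ goes to a loop at $i\ne j$ in $E_j^+$, and there is none.
\end{proof}

\section{The punctured class}

In analogy with $\eta$ and $q$ of Example~\ref{ex:pointed}, let $\mathcal H_1=\{\eta_{E_\gamma}:\gamma\in\mathrm{Ord}\}$ and $\mathcal H_2=\{q_\gamma:\gamma\in\mathrm{Ord}\}$, where
\[
q_\gamma\colon Q_\gamma=F(E_\gamma^+)\sqcup F(E_\gamma^+)\longrightarrow\bar Q_\gamma
\]
identifies the two elements $\gamma=s(\gamma)$ of $P(Q_\gamma)$ and nothing else. The quotient is an object of $\mathcal K_0$, since no non-identity arrow of $T$ starts at $P$. Note that $\mathcal H_1$ involves the ladders $E_\gamma$, but $q_\gamma$ involves the \emph{closed} ladders: it compares only points whose sequences have stopped by stage $\gamma$. Put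
\[
\mathcal O=(\mathcal H_1\cup\mathcal H_2)^\perp,\qquad
\mathcal A=\{X\in\mathcal O:P(X)\ne\emptyset\}=\mathcal O\cap\operatorname{Inj}\{0\to1_P\}.
\]

\paragraph{Closing stages.} Let $X\in\mathcal H_1^\perp$ and $x\in P(X)$. By \eqref{eq:eta} there is a unique morphism $e_\gamma^x\colon E_\gamma\to X_x$, for every $\gamma$. By uniqueness, $e_\delta^x$ extends $e_\gamma^x$ for $\gamma\le\delta$. Put $b_\gamma(x)=e_\gamma^x(\gamma)\in B(X)$; then $e_\delta^x(\gamma)=b_\gamma(x)$ for all $\delta\ge\gamma$. We say that $x$ is \emph{closed at $\gamma$} if $L(X)$ has a loop at $b_\gamma(x)$. Such a loop lies in $X_x$. So $x$ is closed at $\gamma$ iff there is a morphism $E_\gamma^+\to X_x$, and any such morphism extends $e_\gamma^x$.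

\begin{lemma}\label{lem:closed}
Let $X\in\mathcal H_1^\perp$ and $x\in P(X)$.
\begin{enumerate}
\item[\rm(i)] $x$ is closed at some ordinal.
\item[\rm(ii)] If $x$ is closed at $i$, then $b_\gamma(x)=b_i(x)$, and $x$ is closed at $\gamma$, for all $\gamma\ge i$.
\item[\rm(iii)] If $u\colon X\to Y$ with $Y\in\mathcal H_1^\perp$, then $u(b_\gamma(x))=b_\gamma(u(x))$ for all $\gamma$.
\item[\rm(iv)] $X\perp q_\gamma$ iff $s(b_\gamma(y))=s(b_\gamma(z))$ whenever $y,z\in P(X)$ are both closed at $\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $B(X)$ is a set, $b_\alpha(x)=b_\beta(x)$ for some $\alpha<\beta$. Then $e_\beta^x$ sends $(\alpha,\beta)\in L(E_\beta)$ to an element of $L(X)$ with ends $b_\alpha(x)$ and $b_\beta(x)$, which is a loop at $b_\alpha(x)$.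

(ii) Let $E_i^+\to X_x$ extend $e_i^x$. For $\gamma\ge i$, its composite with the morphism $E_\gamma\to E_i^+$ of Lemma~\ref{lem:ladder} equals $e_\gamma^x$ by uniqueness, and it sends $\gamma\mapsto i\mapsto b_i(x)$. So $b_\gamma(x)=b_i(x)$, and there is a loop at this element.

(iii) By uniqueness, the composite of $e_\gamma^x$ with $X_x\to Y_{u(x)}$ is $e_\gamma^{u(x)}$. Evaluate at $\gamma$.

(iv) Since $q_\gamma$ is surjective, $X\perp q_\gamma$ iff every morphism $Q_\gamma\to X$ identifies the two elements $\gamma\in P(Q_\gamma)$. A morphism $Q_\gamma\to X$ is given by $y,z\in P(X)$ and morphisms $E_\gamma^+\to X_y$, $E_\gamma^+\to X_z$. These exist iff $y,z$ are closed at $\gamma$, and then the two elements go to $s(b_\gamma(y))$ and $s(b_\gamma(z))$.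
\end{proof}

\begin{proposition}\label{prop:eq}
$\mathcal A$ is an injectivity class closed under equalizers.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:punct}(i),(ii) we only need canonical points. Let $X\in\mathcal A$. By Lemma~\ref{lem:closed}(i),(ii), for every $x\in P(X)$ there is $\gamma_x$ such that $x$ is closed at every $\gamma\ge\gamma_x$ and $s(b_\gamma(x))$ is constant for $\gamma\ge\gamma_x$. Comparing $x$ and $y$ at a stage $\gamma\ge\gamma_x,\gamma_y$, Lemma~\ref{lem:closed}(iv) shows that the constant does not depend on $x$. As $P(X)\ne\emptyset$, this defines $c_X\in P(X)$. For $u\colon X\to Y$ in $\mathcal A$, $x\in P(X)$ and $\gamma\ge\gamma_x,\gamma_{u(x)}$, Lemma~\ref{lem:closed}(iii) gives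
\[
u(c_X)=u(s(b_\gamma(x)))=s(u(b_\gamma(x)))=s(b_\gamma(u(x)))=c_Y.\qedhere
\]
\end{proof}

The simplest members of $\mathcal A$ show that closing stages are unbounded. Let $G_i$ have $P=\{c\}$, $\mathcal E$-part $E_i^+$, and $a,s$ constant.

\begin{lemma}\label{lem:G}
$G_i\in\mathcal A$ for every ordinal $i$.
\end{lemma}

\begin{proof}
The only fiber is $(G_i)_c=E_i^+$, so $G_i\in\mathcal H_1^\perp$ by \eqref{eq:eta} and Lemma~\ref{lem:ladder}. Lemma~\ref{lem:closed}(iv) gives $G_i\perp q_\gamma$ for all $\gamma$, since $P(G_i)$ has one element.
\end{proof}

These objects already show that $\mathcal O$ is not reflective.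

\begin{proposition}\label{prop:notrefl}
The object $1_P$ has no reflection in the orthogonality class $\mathcal O$.
\end{proposition}

\begin{proof}
Let $r\colon1_P\to\bar R$ be a reflection and $x=r(*)$. By Lemma~\ref{lem:closed}(i) there are $i$ and a morphism $E_i^+\to\bar R_x$. Since $G_{i+1}\in\mathcal O$, the morphism $1_P\to G_{i+1}$ factors through $r$. This gives a morphism $\bar R_x\to(G_{i+1})_c=E_{i+1}^+$ and hence a morphism $E_i^+\to E_{i+1}^+$, which contradicts Lemma~\ref{lem:ladder}.
\end{proof}

\section{Side branches}\label{sec:side}

It remains to verify the hypothesis of Lemma~\ref{lem:punct}(iii): no $D\neq0$ has exactly one morphism to each member of $\mathcal A$. If $D$ has no morphism to some $G_i$, we are done. If $f\colon D\to G_i$ is given and $i$ is large compared with $D$, then $f$ misses some rung $\alpha<i$ of the ladder. We build an object of $\mathcal A$ that contains $G_i$ and has a second fiber, over a point $d$, in which a main branch carries all ladders and a side branch omits the rung $\alpha$. A complete ladder is caught by the rung $\alpha$ and must stay on the main branch. The object $D$ does not use $\alpha$ and can be moved to the side branch,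 away from the canonical point.

\begin{example}\label{ex:side}
Let $i=2$, $\alpha=1$; see Figure~\ref{fig:N}. The main branch is $J=\{0,1,2\}$, the side branch is $J'=\{0,2'\}$, and $2,2'$ both carry a loop and a copy of the label $S_2$. A morphism from $E_2$ to this object must send $0\mapsto0$, $1\mapsto1$, and $2$ to $2$ or $2'$, by its labels and order. Since $(1,2)\in L(E_2)$ and no element of $L$ leads from $1$ to $2'$, it sends $2$ to $2$. But the full subobject of $E_2^+$ on $\{0,2\}$ also embeds onto the side branch, by $0\mapsto 0$, $2\mapsto2'$. There all values of $s$ equal $d$, whereas the value at the closing stage of the complete ladder is $s(2)=c$.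
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\node[circle,draw,inner sep=2pt] (n0) at (0,0) {};
\node[circle,draw,fill=black,inner sep=2pt] (n1) at (2.2,-0.7) {};
\node[circle,draw,fill=black,inner sep=2pt] (n2) at (4.4,-0.7) {};
\node[circle,draw,inner sep=2pt] (n3) at (4.4,0.9) {};
\node at (-0.35,0) {$0$};
\node at (2.2,-0.35) {$1$};
\node at (4.4,-0.35) {$2$};
\node at (4.4,1.25) {$2'$};
\draw[->] (n0) -- (n1);
\draw[->] (n1) -- (n2);
\draw[->] (n0) to[out=-60,in=-150] (n2);
\draw[->] (n0) -- (n3);
\draw[->] (n2) to[out=30,in=-30,looseness=14] (n2);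
\draw[->] (n3) to[out=30,in=-30,looseness=14] (n3);
\node at (6.6,-0.7) {main branch};
\node at (6.6,0.9) {side branch};
\end{tikzpicture}
\caption{The fiber over $d$ for $i=2$, $\alpha=1$. Dots are the elements of $B$, arrows the elements of $L$; the labels are not drawn. Black dots have $s=c$, white dots have $s=d$. The main branch is $\{0,1,2\}$, the side branch $\{0,2'\}$; they share the rung $0$. No arrow leads from $1$ to $2'$.}
\label{fig:N}
\end{figure}

\begin{lemma}\label{lem:side}
Let $\alpha<i$ be ordinals, let $D\neq0$, and let $f\colon D\to G_i$ be a morphism with $\alpha\notin f(B(D))$. Then some $X\in\mathcal A$ admits two different morphisms $D\to X$.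
\end{lemma}

\begin{proof}
\emph{The second fiber $N\in\mathcal E$.} Let $B(N)=(i+1)\cup\{\beta':\alpha<\beta\le i\}$ with new elements $\beta'$, and let $\pi\colon B(N)\to i+1$ be given by $\pi(\beta)=\pi(\beta')=\beta$. Put
\[
J=i+1\subset B(N),\qquad J'=\{\beta:\beta<\alpha\}\cup\{\beta':\alpha<\beta\le i\}.
\]
So $\pi$ maps $J$ bijectively onto $i+1$ and $J'$ bijectively onto $(i+1)\setminus\{\alpha\}$. Let $L(N)$ be the set of all $(y,z)\in(J\times J)\cup(J'\times J')$ with $(\pi y,\pi z)\in L(E_i^+)$, with the two projections. Let $V(N)=\{(y,v):y\in B(N),\ v\text{ a vertex of }S_{\pi(y)}\}$ with $p(y,v)=y$, and let $R(N)$ be the disjoint union over $y\in B(N)$ of the edge sets of the $S_{\pi(y)}$. Then $\pi$ extends in the evident way, $(y,z)\mapsto(\pi y,\pi z)$ and $(y,v)\mapsto(\pi y,v)$, to a morphism $\pi\colon N\to E_i^+$. It restricts to isomorphisms from the full subobject of $N$ on $J$ onto $E_i^+$, and from the full subobject of $N$ on $J'$ onto the full subobject of $E_i^+$ on $(i+1)\setminus\{\alpha\}$.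

\emph{The object $X$.} Let $P(X)=\{c,d\}$, let the $\mathcal E$-part be $E_i^+\sqcup N$, and let $a=c$ on $B(E_i^+)$ and $a=d$ on $B(N)$. Let $s=c$ on $B(E_i^+)$, $s=d$ on $J'$, and $s=c$ on $B(N)\setminus J'=\{\beta\in J:\alpha\le\beta\le i\}$. The fibers are $X_c=E_i^+$ and $X_d=N$.

\emph{$X\in\mathcal H_1^\perp$.} By \eqref{eq:eta} we need exactly one morphism from each $E_\gamma$ to each fiber. For $X_c$ this is Lemma~\ref{lem:ladder}. For $X_d=N$, the morphism $E_\gamma\to E_i^+$ followed by the isomorphism of $E_i^+$ with the full subobject on $J$ is one. Now let $g\colon E_\gamma\to N$ be any morphism. By Lemma~\ref{lem:ladder}, $\pi g$ is the unique morphism $E_\gamma\to E_i^+$, so $\pi(g(\beta))=\min(\beta,i)$ for $\beta\le\gamma$.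
\begin{itemize}
\item If $\beta\le\alpha$, then $\min(\beta,i)=\beta$ has the single preimage $\beta\in J$ under $\pi$, so $g(\beta)=\beta$.
\item If $\alpha<\beta\le\gamma$, then $(\alpha,\beta)\in L(E_\gamma)$, so $(g(\alpha),g(\beta))=(\alpha,g(\beta))\in L(N)$. As $\alpha\notin J'$, this pair lies in $J\times J$. So $g(\beta)\in J$, and $g(\beta)$ is the element $\min(\beta,i)$ of $J$.
\end{itemize}
Thus $g$ is determined on $B$. It is determined on $L$ since $L(N)\subset B(N)\times B(N)$. On $V$ we have $g(\beta,v)=(g(\beta),w)$, where $w$ is determined by $\pi g$. On $R$ it is determined since an edge of a graph is determined by its ends.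

\emph{$X\perp q_\gamma$.} By the above, $b_\gamma(c)$ is the element $\min(\gamma,i)$ of $B(E_i^+)$ and $b_\gamma(d)$ is the element $\min(\gamma,i)$ of $J$. There is a loop at either of them iff $\gamma\ge i$. In that case $b_\gamma(d)=i\in J\setminus J'$, because $\alpha<i$, and $s(b_\gamma(c))=c=s(b_\gamma(d))$. So $X\perp q_\gamma$ by Lemma~\ref{lem:closed}(iv). (There is also a loop at $i'$, and $s(i')=d$; but $i'$ is not of the form $b_\gamma(d)$. For $\gamma<\alpha$ we have $s(b_\gamma(d))=d\ne c=s(b_\gamma(c))$, which is harmless because $q_\gamma$ compares closed points only.) Altogether $X\in\mathcal A$.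

\emph{Two morphisms $D\to X$.} The part of $X$ over $c$, with $P=\{c\}$ and $\mathcal E$-part $E_i^+$, is $G_i$. The first morphism is $D\xrightarrow{f}G_i\hookrightarrow X$; it sends all of $P(D)$ to $c$. For the second, since $\alpha\notin f(B(D))$, the $\mathcal E$-part of $f$ lands in the full subobject of $E_i^+$ on $(i+1)\setminus\{\alpha\}$. Compose it with the isomorphism onto the full subobject of $N$ on $J'$, and send all of $P(D)$ to $d$. This is a morphism $D\to X$, because $a$ and $s$ are constantly $d$ on $J'$. As $D\ne0$, we have $P(D)\ne\emptyset$, and the two morphisms differ.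
\end{proof}

\begin{theorem}\label{thm:neg}
If WVP fails, then $\mathcal A=\mathcal O\cap\operatorname{Inj}\{0\to1_P\}$ is an injectivity class of $\mathcal K_0$, closed under equalizers, which is not an orthogonality class.
\end{theorem}

\begin{proof}
The first two properties are Proposition~\ref{prop:eq}. For the third we use Lemma~\ref{lem:punct}(iii). Let $D\neq0$, and let $i$ be an infinite cardinal with $i>|B(D)|$. If there is no morphism $D\to G_i$, then $X=G_i\in\mathcal A$ has $|\hom(D,X)|=0$. Otherwise let $f\colon D\to G_i$. Since $|f(B(D))|<i$, there is $\alpha<i$ with $\alpha\notin f(B(D))$, and Lemma~\ref{lem:side} gives $X\in\mathcal A$ with $|\hom(D,X)|\ge2$.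
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Section~\ref{sec:pos} gives (1)$\Rightarrow$(2), (4), (5) and (4)$\Rightarrow$(2). The implications (2)$\Rightarrow$(3) and (5)$\Rightarrow$(6) are trivial. Theorem~\ref{thm:neg} gives (3)$\Rightarrow$(1), with a counterexample of the stated form, where $\mathcal H=\mathcal H_1\cup\mathcal H_2$ and $Y=1_P$. Proposition~\ref{prop:notrefl} gives (6)$\Rightarrow$(1).
\end{proof}

\section{Large cardinals}

By Theorem~\ref{thm:main}, the answer to the question is positive iff WVP holds. We now prove Corollary~\ref{cor:main} by comparing WVP with VP and with measurable cardinals.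

\begin{proposition}\label{prop:vp}
VP implies WVP.
\end{proposition}

\begin{proof}
Suppose $S_i$ are as in \eqref{eq:star}, each coded as a pair (vertex set, edge set), and put $\mathbf s=\{(i,S_i):i\in\mathrm{Ord}\}$. For an ordinal $\alpha$ let $\alpha^*>\alpha$ be the least limit ordinal such that $S_i\in V_{\alpha^*}$ for all $i<\alpha^*$. Such ordinals exist: take the supremum of a sequence $\alpha<\beta_0<\beta_1<\cdots$ with $S_i\in V_{\beta_{n+1}}$ for all $i<\beta_n$. Let
\[
M_\alpha=(V_{\alpha^*},\in,\mathbf s\cap V_{\alpha^*},\alpha),
\]
where a constant names $\alpha$. These structures are pairwise distinct, so VP gives an elementary embedding $j\colon M_\alpha\to M_\beta$ with $\alpha\ne\beta$, and $j(\alpha)=\beta$.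

We have $j(\xi)\ge\xi$ for all ordinals $\xi<\alpha^*$. Otherwise let $\xi$ be the least ordinal with $j(\xi)<\xi$; applying $j$ gives $j(j(\xi))<j(\xi)$, so $j(\xi)$ is a smaller such ordinal. Hence $\alpha\le j(\alpha)=\beta$, and so $\alpha<\beta$.

As $\alpha^*$ is a limit, $(\alpha,S_\alpha)\in\mathbf s\cap V_{\alpha^*}$. By elementarity $(\beta,j(S_\alpha))\in\mathbf s$, i.e.\ $j(S_\alpha)=S_\beta$. By elementarity again, $j$ maps vertices of $S_\alpha$ to vertices of $S_\beta$ and edges to edges. So $j$ restricts to a homomorphism $S_\alpha\to S_\beta$ with $\alpha<\beta$, which contradicts \eqref{eq:star}.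
\end{proof}

\begin{proposition}\label{prop:meas}
If there are no measurable cardinals, then WVP fails.
\end{proposition}

\begin{proof}
VP implies that measurable cardinals exist \cite[Ch.~20]{Jech}. So VP fails, and $\mathrm{Ord}$ has a full embedding $i\mapsto R_i$ into $\mathbf{Gra}$ \cite[Ch.~6]{AR}. To reverse the arrows, we pass to power sets.

Let $\mathcal B$ be the category of diagrams $\mathbb B_0\rightrightarrows\mathbb B_1$ of $\sigma$-complete Boolean algebras and $\sigma$-complete homomorphisms. Its objects are the models of a two-sorted equational theory with operations of countable arity, so $\mathcal B$ is locally $\aleph_1$-presentable. To a graph with vertex set $V$, edge set $E$ and projections $r_0,r_1\colon E\to V$, assign the diagram $r_0^{-1},r_1^{-1}\colon\mathcal P(V)\rightrightarrows\mathcal P(E)$. A graph homomorphism is sent to the pair of preimage maps on vertices and on edges. This is a functor $\mathbf{Gra}^{op}\to\mathcal B$, and we show that it is full and faithful.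

Let $h\colon\mathcal P(Y)\to\mathcal P(X)$ be a $\sigma$-complete homomorphism and $x\in X$. Since $h$ preserves complements, countable intersections and the least and greatest elements, $\{S\subset Y:x\in h(S)\}$ is a $\sigma$-complete ultrafilter on $Y$. It is principal, because a non-principal one yields a measurable cardinal. Let $\varphi(x)$ be its generating point. Then $x\in h(S)$ iff $\varphi(x)\in S$, so $h=\varphi^{-1}$, and $\varphi\colon X\to Y$ is unique with this property.

Hence a morphism of $\mathcal B$ from the diagram of $(V,E)$ to that of $(V',E')$ is a pair $(\varphi^{-1},\psi^{-1})$ with unique $\varphi\colon V'\to V$ and $\psi\colon E'\to E$. Compatibility, $\psi^{-1}r_k^{-1}=(r_k')^{-1}\varphi^{-1}$, means $r_k\psi=\varphi r_k'$ for $k=0,1$. So $\varphi$ is a graph homomorphism $(V',E')\to(V,E)$, and it determines $\psi$ because edges are determined by their ends. This proves the claim.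

The functor reverses arrows, so it takes $(R_i)$ to a chain, in the sense of Section~\ref{sec:bg}, in the locally presentable category $\mathcal B$. So WVP fails.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Statements (a) and (b) follow from Propositions~\ref{prop:vp} and~\ref{prop:meas} and Theorem~\ref{thm:main}, since there are no measurable cardinals if $V=L$. The constructible universe $L$ with its definable classes is a model of GBC without measurable cardinals. So if ZFC is consistent, a positive answer cannot be proved. If VP is consistent, a negative answer cannot be proved, by (a). If $\kappa$ is almost huge, then $V_\kappa$ with all its subsets as classes satisfies GBC and VP \cite[\S24]{Kanamori}. So the consistency of an almost huge cardinal suffices.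
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR}
Ad\'amek and Rosick\'y, \emph{Locally Presentable and Accessible Categories}.

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{Kanamori}
Kanamori, \emph{The Higher Infinite}.

\bibitem{Problem}
\emph{Locally Presentable and Accessible Categories}, \texttt{https://github.com/lclem/librarian}.

\end{thebibliography}

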